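# Covering a box by propagation from one face: $\rho(P_{n_1}\times\dots\times P_{n_d})=n_1\cdots n_{d-1}$

## One face of a box as a covering set

Take a $d$-dimensional box of lattice points with sides $n_1\le n_2\le\dots\le n_d$, and join two points when they differ by one unit in exactly one coordinate. Mark some of the points as covered. A covered point with exactly one uncovered neighbor covers that neighbor, and this is repeated as long as possible. How few marked points can end up covering everything?

The first guess is one smallest face. If all points of a face are marked, each of them covers the point behind it, then the next layer does the same, and so on. The cheapest faces are those perpendicular to a longest side, and they have $n_1n_2\cdots n_{d-1}$ points. These notes prove that the guess is right.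

All graphs are finite, simple and nonempty. Empty products equal $1$, matrices are over $\mathbb C$, and $P_n$ is the path on $n$ nodes.

**Definition (covering, $\rho$).** Let $G=(V,E)$ be a graph and $S\subseteq V$. A node $v$ is *covered* if it lies in $S$, or if it has a neighbor $u$ such that $u$ and all neighbors of $u$ except $v$ are covered. The second rule, the propagation rule, is applied iteratively, starting from $S$, until no further node becomes covered. (The order of application does not matter, since a step that is available stays available when more nodes are covered.) In such a step we say that $v$ becomes covered *via* $u$. The least size of a set $S$ that covers all nodes is $\rho(G)$.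

**Definition (Cartesian product).** The nodes of $G_1\times\dots\times G_s$ are the tuples $(u_1,\dots,u_s)$ with $u_i\in V(G_i)$. Two tuples are adjacent iff they differ in exactly one coordinate $i$, and there $u_iv_i\in E(G_i)$. For example, $P_2\times P_2$ is a cycle on four nodes, and $P_2\times P_2\times P_2$ is the graph of the cube.

**Theorem A.** If $n_1\le\dots\le n_d$ and $G=P_{n_1}\times\dots\times P_{n_d}$, then $\rho(G)=n_1n_2\cdots n_{d-1}$.

The equality was posed as a conjecture in "Hardness results and approximation algorithms for some problems on graphs". The known cases stated with the problem are $d=2$ and the hypercube $n_1=\dots=n_d=2$.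

Let us test the guess by hand. One remark does most of the work. If $S\ne V$ covers $G$, consider the first step, via a node $u$. At that moment only $S$ is covered, so $u$ and all its neighbors but one lie in $S$, and hence $\deg u\le|S|$.

*One dimension.* An end node of a path covers the path, so $\rho(P_n)=1$, the empty product.

*The square $P_2\times P_2$.* All degrees are $2$, so $\rho\ge2$, and a side has two nodes.

*The square $P_3\times P_3$.* Suppose $|S|\le2$ and $S$ covers. The first step is via a node $u$ with $\deg u\le2$, so $u$ is a corner, and $S$ consists of $u$ and one of its neighbors. Say $S=\{(1,1),(1,2)\}$. The first step covers $(2,1)$. Now $(1,1)$ has no uncovered neighbor, $(1,2)$ has the two uncovered neighbors $(1,3),(2,2)$, and $(2,1)$ has the two uncovered neighbors $(2,2),(3,1)$. The process is stuck, so $\rho=3$.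

*The cube $P_2\times P_2\times P_2$.* Suppose $|S|\le 3$ and $S$ covers. All degrees are $3$, so $S$ consists of a node $u$ and two of its neighbors, and the first step covers the third neighbor. Now exactly $u$ and its neighbors are covered. Each neighbor of $u$ has two further neighbors, both at distance $2$ from $u$ and both uncovered. The process is stuck, so $\rho=4$.

The guess survives, but the degree remark does not scale: for $P_3\times P_3\times P_3$ it gives $\rho\ge3$, while Theorem A claims $9$. We need a lower bound that sees the whole process.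

## Propagation kills null vectors

The propagation rule looks like solving linear equations one unknown at a time: in an equation attached to $u$ that involves only $u$ and its neighbors, if all unknowns but one are zero, so is the last one. This suggests looking at matrices supported on the graph.

**Definition ($H$-matrix).** For a graph $H$, an *$H$-matrix* is a complex matrix $A$ indexed by $V(H)$ such that for $u\ne v$ we have $A_{uv}\ne0$ iff $uv\in E(H)$. The diagonal is arbitrary, and $A$ need not be symmetric.

For example, a $P_n$-matrix is a tridiagonal matrix all of whose sub- and superdiagonal entries are nonzero. So $\begin{pmatrix}-1&-1\\1&1\end{pmatrix}$ is a $P_2$-matrix, while the Jordan block $\begin{pmatrix}0&1\\0&0\end{pmatrix}$ is not.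

The next lemma allows the entries to be $k\times k$ matrices, which costs nothing. On first reading take $k=1$; then $M$ is just a $G$-matrix and the claim is $\dim\ker M\le\rho(G)$.

**Lemma 1.** Let $k\ge1$ and let $M=(M_{uv})_{u,v\in V}$ be a block matrix with blocks $M_{uv}\in\mathbb C^{k\times k}$, where for $u\neq v$ the block $M_{uv}$ is $0$ if $uv\notin E(G)$ and invertible if $uv\in E(G)$. The blocks $M_{uu}$ are arbitrary. Then $\dim\ker M\le k\,\rho(G)$.

*Proof.* Let $S$ cover $G$ with $|S|=\rho(G)$. Let $x=(x_v)_{v\in V}\in\ker M$ with $x_v\in\mathbb C^k$, and suppose $x_v=0$ for all $v\in S$. We show $x_v=0$ for every $v$, in the order in which nodes become covered. Suppose $v$ becomes covered via $u$. Then $u$ and all neighbors $w\ne v$ of $u$ were covered earlier, so $x_u=0$ and $x_w=0$. Block row $u$ of $Mx=0$ reads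
$$M_{uu}x_u+\sum_{w\sim u}M_{uw}x_w=0,$$
and all terms but one vanish, leaving $M_{uv}x_v=0$. Since $M_{uv}$ is invertible, $x_v=0$. Hence $x=0$. So the restriction map $\ker M\to(\mathbb C^k)^S$, $x\mapsto(x_v)_{v\in S}$, is linear with zero kernel, and $\dim\ker M\le k|S|=k\rho(G)$. $\square$

The task is now to build a matrix supported on the box whose nullity is as large as the face.

## Nilpotent tridiagonal matrices and the two-dimensional grid

A matrix supported on a product graph is easy to write down. If $A$ is an $H$-matrix and $B$ a $P_m$-matrix, then $A\otimes I+I\otimes B$ is an $(H\times P_m)$-matrix: its entry in position $\big((u,s),(v,t)\big)$ is $A_{uv}\delta_{st}+\delta_{uv}B_{st}$. To control its kernel we want $B$ to be as simple as possible as an operator, for instance one nilpotent Jordan block. A real symmetric nilpotent matrix is zero, so we should not look for $B$ among the real symmetric matrices, and the Jordan block itself lacks one of the two off-diagonals. The next lemma produces a matrix with the right support in one basis and a single Jordan block in another.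

**Lemma 2.** For each $n\ge1$ there is an $n\times n$ $P_n$-matrix $N_n$ that is nilpotent with a single Jordan block: there is a basis $f_1,\dots,f_n$ of $\mathbb C^n$ with $N_nf_1=0$ and $N_nf_j=f_{j-1}$ for $j\ge2$. In particular $N_n^n=0$.

*Proof.* The plan is to take an operator that is a Jordan block in the coordinates $s=x-y$ and $y$, and to read it in the coordinates $x,y$. On the $n$-dimensional space of homogeneous polynomials of degree $n-1$ in $x,y$, let
$$N=(x-y)(\partial_x+\partial_y).$$

*Support.* Use the basis $b_a=x^ay^{n-1-a}$, $0\le a\le n-1$, and write $c=n-1-a$. Then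
$$Nb_a=(x-y)\big(a\,x^{a-1}y^{c}+c\,x^{a}y^{c-1}\big)=(a-c)\,x^ay^c-a\,x^{a-1}y^{c+1}+c\,x^{a+1}y^{c-1},$$
that is,
$$Nb_a=(2a-n+1)\,b_a-a\,b_{a-1}+(n-1-a)\,b_{a+1}.$$
The coefficient $-a$ of $b_{a-1}$ is nonzero for $a\ge1$, and the coefficient $n-1-a$ of $b_{a+1}$ is nonzero for $a\le n-2$. So the matrix $N_n$ of $N$ in this basis is tridiagonal with nonzero sub- and superdiagonal entries.

*Jordan form.* Put $s=x-y$. The operator $N$ is a derivation, with $N(x)=N(y)=s$, so $N(s)=0$ and
$$N(s^{n-j}y^{j-1})=(j-1)\,s^{n-j+1}y^{j-2}.$$
The polynomials $f_j=s^{n-j}y^{j-1}/(j-1)!$, $1\le j\le n$, form a basis, since they are nonzero multiples of the monomials in the linear coordinates $s,y$. They satisfy $Nf_1=0$ and $Nf_j=f_{j-1}$ for $j\ge2$. $\square$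

For example,
$$N_2=\begin{pmatrix}-1&-1\\1&1\end{pmatrix},\qquad N_3=\begin{pmatrix}-2&-1&0\\2&0&-2\\0&1&2\end{pmatrix},\qquad N_3^2=\begin{pmatrix}2&2&2\\-4&-4&-4\\2&2&2\end{pmatrix},$$
and one checks $N_2^2=0$ and $N_3^3=0$ directly.

With one Jordan block on the last factor, the kernel can be computed exactly.

**Lemma 3.** Let $Y$ be a linear operator on a finite-dimensional space $U$, let $m\ge1$, and let $M=Y\otimes I+I\otimes N_m$ on $U\otimes\mathbb C^m$. Then $\dim\ker M=\dim\ker Y^m$.

*Proof.* Write $z\in U\otimes\mathbb C^m$ uniquely as $z=\sum_{j=1}^mw_j\otimes f_j$ with $w_j\in U$ and $f_j$ as in Lemma 2, and set $w_{m+1}=0$. Then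
$$Mz=\sum_{j=1}^mYw_j\otimes f_j+\sum_{j=2}^mw_j\otimes f_{j-1}=\sum_{j=1}^m(Yw_j+w_{j+1})\otimes f_j .$$
So $Mz=0$ iff $w_{j+1}=-Yw_j$ for $1\le j<m$ and $Yw_m=0$. The first conditions say $w_j=(-Y)^{j-1}w_1$ for all $j$, and then the last one reads $(-1)^{m-1}Y^mw_1=0$. Hence $z\mapsto w_1$ is an isomorphism from $\ker M$ onto $\ker Y^m$. $\square$

This already settles $d=2$. Let $n_1\le n_2$ and take $Y=N_{n_1}$, $m=n_2$. Since $N_{n_1}^{n_2}=0$, Lemma 3 gives nullity $n_1$, and Lemma 1 with $k=1$ gives $\rho(P_{n_1}\times P_{n_2})\ge n_1$. The hypothesis $n_1\le n_2$ enters exactly in $N_{n_1}^{n_2}=0$.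

Lemma 3 also says what to aim for in general: an operator $Y$ supported on $P_{n_1}\times\dots\times P_{n_{d-1}}$ with $Y^{n_d}=0$. Then the nullity is the full dimension of $U$.

## Binomial coefficients obstruct the third dimension

For $d=3$ the natural candidate is $Y=P+Q$ with $P=N_{n_1}\otimes I$ and $Q=I\otimes N_{n_2}$. It has the right support. Is $Y^{n_3}=0$? The operators $P$ and $Q$ commute, so
$$Y^{N}=\sum_{j=0}^{N}\binom{N}{j}N_{n_1}^{j}\otimes N_{n_2}^{N-j}.$$
For $N=n_1+n_2-2$ the only term with $j\le n_1-1$ and $N-j\le n_2-1$ is $j=n_1-1$, so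
$$Y^{n_1+n_2-2}=\binom{n_1+n_2-2}{n_1-1}\,N_{n_1}^{n_1-1}\otimes N_{n_2}^{n_2-1}\ne0 .$$
For $N=n_1+n_2-1$ no term survives. So $Y^{n_3}=0$ iff $n_3\ge n_1+n_2-1$. For long boxes this proves the theorem. As soon as $n_3\le n_1+n_2-2$, we have $\dim\ker Y^{n_3}<n_1n_2$ and the bound is too weak. For the cube, $Y^2=2\,N_2\otimes N_2$ has rank $1$, so the nullity is $3$, while we checked that $\rho=4$.

Would other $P_2$-matrices do better for the cube? Suppose $A_1,A_2,A_3$ are diagonalizable $P_2$-matrices. None is a scalar matrix, so each has two distinct eigenvalues: $\lambda_1,\lambda_2$, then $\mu_1,\mu_2$, then $\nu_1,\nu_2$. The nullity of $A_1\otimes I\otimes I+I\otimes A_2\otimes I+I\otimes I\otimes A_3$ is the number of triples $(i,j,l)$ with $\lambda_i+\mu_j+\nu_l=0$. Each pair $(i,j)$ contributes at most one triple. If the nullity were $4$, all four sums $\lambda_i+\mu_j$ would lie in the two-element set $\{-\nu_1,-\nu_2\}$. Subtracting $\lambda_1+\mu_1$, the four numbers $0,a,b,a+b$ with $a,b\ne0$ would take only two values. These must be $0$ and $a$, so $b=a$, and then $2a\in\{0,a\}$, which is false.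 So this variant also gives at most $3$.

The defect in the first computation is visible: the middle binomial coefficients do not vanish. What we would like is $(P+Q)^m=P^m+Q^m$ over $\mathbb C$, with $P^m=Q^m=0$. For $m=2$ this means $PQ+QP=0$, so $P$ and $Q$ should anticommute instead of commuting. For general $m$ the sign becomes a root of unity.

## The identity $(P+Q)^m=P^m+Q^m$ at a root of unity

**Lemma 4.** Let $\omega$ be a primitive $m$-th root of unity and let $P,Q$ be square matrices of the same size with $QP=\omega PQ$. Then $(P+Q)^m=P^m+Q^m$.

Try $m=3$ first. The terms of $(P+Q)^3$ with one $P$ are $PQQ$, $QPQ=\omega PQ^2$ and $QQP=\omega^2PQ^2$, with sum $(1+\omega+\omega^2)PQ^2=0$. The terms with two $P$'s vanish in the same way.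

*Proof.* **Step 1: expand with $P$ on the left.** The purpose is to find a recursion for the coefficients. From $QP=\omega PQ$ we get $QP^j=\omega^jP^jQ$. Define polynomials $c_{N,j}(x)\in\mathbb Z[x]$ by $c_{0,0}=1$, by $c_{N,j}=0$ for $j<0$ or $j>N$, and by
$$c_{N+1,j}=c_{N,j-1}+x^jc_{N,j}\qquad(0\le j\le N+1). \tag{1}$$
Then $(P+Q)^N=\sum_{j=0}^Nc_{N,j}(\omega)P^jQ^{N-j}$ for all $N\ge0$. This is clear for $N=0$. For the induction step, multiply by $P+Q$ on the left:
$$(P+Q)P^jQ^{N-j}=P^{j+1}Q^{N-j}+\omega^jP^jQ^{N+1-j},$$
and collecting the coefficient of $P^jQ^{N+1-j}$ gives (1) at $x=\omega$.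

**Step 2: solve the recursion.** The purpose is to see when the coefficients vanish. We claim that, as rational functions,
$$c_{N,j}(x)=\prod_{i=1}^{j}\frac{1-x^{N-i+1}}{1-x^i}\qquad(j\ge0). \tag{2}$$
These are the Gaussian binomials. Write $R_{N,j}$ for the right side. We have $R_{N,0}=1$ for all $N$, and (1) gives $c_{N,0}=1$ for all $N$. For $j>N$ the factor $i=N+1$ in the numerator is $1-x^0=0$, so $R_{N,j}=0=c_{N,j}$. In particular (2) holds for $N=0$. For $j\ge1$, since $R_{N,j}=R_{N,j-1}\frac{1-x^{N-j+1}}{1-x^j}$,
$$R_{N,j-1}+x^jR_{N,j}=R_{N,j-1}\cdot\frac{(1-x^j)+(x^j-x^{N+1})}{1-x^j}=R_{N,j-1}\cdot\frac{1-x^{N+1}}{1-x^j}.$$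
On the other hand, shifting the index in the numerator,
$$R_{N+1,j}=\frac{(1-x^{N+1})\prod_{i=1}^{j-1}(1-x^{N-i+1})}{\prod_{i=1}^{j}(1-x^i)}=R_{N,j-1}\cdot\frac{1-x^{N+1}}{1-x^j}.$$
So $R_{N,j}$ satisfies (1), and (2) follows by induction on $N$.

**Step 3: evaluate at $\omega$ for $N=m$.** The purpose is to kill the middle terms. Let $0<j<m$. Clearing denominators in (2), which gives an identity of polynomials, and putting $x=\omega$,
$$c_{m,j}(\omega)\prod_{i=1}^{j}(1-\omega^i)=\prod_{i=1}^{j}(1-\omega^{m-i+1}).$$
The factor $i=1$ on the right is $1-\omega^m=0$. On the left, $1-\omega^i\neq0$ for $1\le i\le j<m$, because $\omega$ is primitive. So $c_{m,j}(\omega)=0$. Finally $c_{m,0}=1$, and (1) gives $c_{N+1,N+1}=c_{N,N}$, so $c_{m,m}=1$. $\square$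

## Clock and shift matrices as block entries

We need operators supported on the different coordinate directions of the box that commute up to $\omega$. But $N_{n_1}\otimes I$ and $I\otimes N_{n_2}$ commute. The remedy is to multiply the edges in direction $i$ by an invertible matrix $g_i$ and to let the $g_i$ carry the factor $\omega$. The entries of our matrix then become $k\times k$ blocks, and Lemma 1 is ready for that: its bound is multiplied by $k$, and so is the dimension of $U$.

**Lemma 5.** Let $\omega\in\mathbb C$ be a primitive $m$-th root of unity and $r\ge0$. There are invertible matrices $g_1,\dots,g_r$ of size $k=m^r$ with $g_ig_j=\omega g_jg_i$ for all $i>j$.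

*Proof.* On $\mathbb C^m$ with basis $e_0,\dots,e_{m-1}$, indices read modulo $m$, let $Ze_t=\omega^te_t$ and $Te_t=e_{t+1}$. This $Z$ is well defined modulo $m$ because $\omega^m=1$. Then $ZTe_t=\omega^{t+1}e_{t+1}$ and $TZe_t=\omega^te_{t+1}$, so $ZT=\omega TZ$. On $(\mathbb C^m)^{\otimes r}$ put
$$g_i=Z^{\otimes(i-1)}\otimes T\otimes I^{\otimes(r-i)} .$$
Each $g_i$ is invertible. Let $i>j$ and compare $g_i$ and $g_j$ position by position. In positions before $j$ both have $Z$. In position $j$ they have $Z$ and $T$ respectively. In positions after $j$ the matrix $g_j$ has $I$. So the components commute in every position except position $j$, where $ZT=\omega TZ$. Hence $g_ig_j=\omega g_jg_i$. $\square$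

Let us see the cube solved before doing the general case. Take $m=2$ and $\omega=-1$. With only two directions to twist, the $2\times2$ matrices $T=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and $Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$ suffice, so $k=2$. On $U=\mathbb C^2\otimes\mathbb C^2\otimes\mathbb C^2$, of dimension $8$, put
$$X_1=N_2\otimes I\otimes T,\qquad X_2=I\otimes N_2\otimes Z,\qquad Y=X_1+X_2 .$$
Then $X_1^2=X_2^2=0$ because $N_2^2=0$, and $X_1X_2+X_2X_1=N_2\otimes N_2\otimes(TZ+ZT)=0$, so $Y^2=0$. By Lemma 3, $M=Y\otimes I+I\otimes N_2$ has nullity $8$. As a block matrix on the nodes of the cube, its off-diagonal blocks are $\pm T$, $\pm Z$, $\pm I$ along the edges in the three directions, and $0$ otherwise. Lemma 1 gives $8\le2\rho$, so $\rho\ge4$.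

## Nullity of the twisted sum on $H_1\times\dots\times H_r\times P_m$

The argument never uses that the first factors are paths, only that they carry nilpotent matrices. So we prove it in that generality.

**Proposition 6.** Let $m\ge1$ and let $H_1,\dots,H_r$ $(r\ge0)$ be graphs having $H_i$-matrices $A_i$ with $A_i^m=0$. Then
$$\rho(H_1\times\dots\times H_r\times P_m)=\prod_{i=1}^r|V(H_i)| .$$

*Proof.* Write $H=H_1\times\dots\times H_r$ (a single node if $r=0$), $h=\prod_i|V(H_i)|$ and $G=H\times P_m$. Number the nodes of $P_m$ as $1,2,\dots,m$ in path order, and call the nodes $(v,t)$ with $v\in V(H)$ the layer $t$.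

**Step 1: the upper bound $\rho(G)\le h$.** We show that the layer $1$ covers $G$. Suppose layers $1,\dots,t$ are covered and $t<m$. For $v\in V(H)$, every neighbor of $(v,t)$ other than $(v,t+1)$ lies in layer $t-1$ or $t$, hence is covered. So $(v,t+1)$ becomes covered via $(v,t)$. This holds for each $v$, so layer $t+1$ is covered, and by induction all of $G$ is.

**Step 2: an operator supported on $H$ with $m$-th power zero.** This is the operator that Lemma 3 asks for. Take a primitive $m$-th root of unity $\omega$, and $k=m^r$ and $g_1,\dots,g_r$ from Lemma 5. On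
$$U=\mathbb C^{V(H_1)}\otimes\dots\otimes\mathbb C^{V(H_r)}\otimes\mathbb C^k$$
put
$$X_i=(I\otimes\dots\otimes A_i\otimes\dots\otimes I)\otimes g_i,\qquad Y=X_1+\dots+X_r,$$
with $A_i$ in position $i$. (If $r=0$, then $U=\mathbb C$ and $Y=0$.) For $i>j$ the matrices $A_i$ and $A_j$ act on different tensor factors, so the only failure to commute comes from $g_i,g_j$, and
$$X_iX_j=\omega X_jX_i\qquad(i>j).$$
Put $Y_j=X_1+\dots+X_j$. Summing the relations $X_{j+1}X_l=\omega X_lX_{j+1}$ over $l\le j$ gives $X_{j+1}Y_j=\omega Y_jX_{j+1}$. So Lemma 4, with $P=Y_j$ and $Q=X_{j+1}$, gives $Y_{j+1}^m=Y_j^m+X_{j+1}^m$. By induction on $j$,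
$$Y^m=\sum_{i=1}^rX_i^m=\sum_{i=1}^r(I\otimes\dots\otimes A_i^m\otimes\dots\otimes I)\otimes g_i^m=0 .$$

**Step 3: the block matrix and its support.** We check that Lemma 1 applies. Let $N=N_m$ be the matrix of Lemma 2, whose basis vectors $b_0,\dots,b_{m-1}$ we index by the nodes of $P_m$ in path order, and let
$$M=Y\otimes I+I\otimes N\quad\text{on } U\otimes\mathbb C^m .$$
Move the factor $\mathbb C^k$ to the last place. Then the space is $\mathbb C^{V(G)}\otimes\mathbb C^k$, and $M$ is a block matrix indexed by $V(G)$ with $k\times k$ blocks. For $u=(u_1,\dots,u_{r+1})$ and $v=(v_1,\dots,v_{r+1})$ the block is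
$$M_{uv}=\sum_{i=1}^r(A_i)_{u_iv_i}\Big(\prod_{l\ne i}\delta_{u_lv_l}\Big)g_i+N_{u_{r+1}v_{r+1}}\Big(\prod_{l\le r}\delta_{u_lv_l}\Big)I_k .$$
Let $u\ne v$.

- If $u,v$ differ in at least two coordinates, then $M_{uv}=0$.
- If they differ exactly in coordinate $i\le r$, then $M_{uv}=(A_i)_{u_iv_i}g_i$.
- If they differ exactly in the last coordinate, then $M_{uv}=N_{u_{r+1}v_{r+1}}I_k$.

Since $A_i$ is an $H_i$-matrix, $N$ is a $P_m$-matrix and $g_i$ is invertible, the block $M_{uv}$ is invertible for adjacent $u,v$ and zero for distinct nonadjacent $u,v$. Lemma 1 gives $\dim\ker M\le k\rho(G)$.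

**Step 4: the nullity.** We compare the two sides. By Lemma 3 and $Y^m=0$,
$$\dim\ker M=\dim\ker Y^m=\dim U=kh .$$
So $kh\le k\rho(G)$, that is, $\rho(G)\ge h$. $\square$

## Boxes: proof of Theorem A

Let $r=d-1$, $m=n_d$, $H_i=P_{n_i}$ and $A_i=N_{n_i}$ for $i\le d-1$. By Lemma 2, $A_i$ is a $P_{n_i}$-matrix with $A_i^{n_i}=0$. Since $n_i\le n_d=m$, also $A_i^m=0$. Proposition 6 gives $\rho(G)=n_1\cdots n_{d-1}$. $\blacksquare$

## Nilpotency index of a graph, and factors other than paths

Proposition 6 asks only how small a power of some $H$-matrix can vanish. This deserves a name.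

**Definition ($\nu$).** For a graph $H$, let $\nu(H)$ be the least $m\ge1$ such that some $H$-matrix $A$ satisfies $A^m=0$. It is finite by Theorem B(b) below.

For example, $\nu(H)=1$ iff the zero matrix is an $H$-matrix, that is, iff $H$ has no edges. For paths, $\nu(P_n)=n$. Indeed $\nu(P_n)\le n$ by Lemma 2. Conversely, deleting the first row and last column of a $P_n$-matrix leaves a triangular matrix with nonzero diagonal, so its rank is at least $n-1$. A nilpotent $P_n$-matrix therefore has a one-dimensional kernel, hence a single Jordan block, and its first vanishing power is the $n$-th.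

**Theorem B.**

(a) If $H_1,\dots,H_r$ are arbitrary graphs with $\nu(H_i)\le m$ for all $i$, then $\rho(H_1\times\dots\times H_r\times P_m)=|V(H_1)|\cdots|V(H_r)|$.

(b) $\nu(H)$ is at most the largest order of a connected component of $H$. Hence the conclusion of (a) holds for all graphs $H_i$ whose components have at most $m$ vertices.

(c) $\nu(K_n)\le2$. Hence for $m\ge2$, factors $K_n$ of any order may be used in (a). For example, $\rho(K_{a_1}\times\dots\times K_{a_r}\times P_2)=a_1\cdots a_r$.

(d) The order bound in (b) is best possible: for every $m\ge1$, $\rho(P_{m+1}\times P_m)\le m<m+1=|V(P_{m+1})|$.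

A check of (c) by hand: $K_3\times P_2$ is the triangular prism, all degrees are $3$, so the degree remark gives $\rho\ge3$, and one triangle covers the prism.

*Proof of (a).* Take an $H_i$-matrix $A_i$ with $A_i^{\nu(H_i)}=0$. Since $\nu(H_i)\le m$, also $A_i^m=0$, and Proposition 6 applies.

*Proof of (b).* **Step 1: reduce to one nilpotent matrix per graph.** Suppose that every graph $H$ on $n$ vertices has a nilpotent $H$-matrix $A$; then $A^n=0$, as for every nilpotent $n\times n$ matrix. For a general graph $H$, apply this to each component and form the direct sum of the resulting matrices. There are no edges between components, so the direct sum is an $H$-matrix, and its $q$-th power is $0$ when $q$ is the largest order of a component. So it suffices to prove the supposition. It is a case of Friedland's theorem on the additive inverse eigenvalue problem; here is a direct proof.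

**Step 2: turn nilpotency into polynomial equations in the diagonal.** Let $B$ be the adjacency matrix of $H$. We keep $B$ off the diagonal and look for a diagonal $t=(t_1,\dots,t_n)\in\mathbb C^n$. Write
$$\det(\lambda I-B-\operatorname{diag}(t))=\lambda^n+\sum_{j=1}^n(-1)^jc_j(t)\lambda^{n-j}.$$
Here $c_j(t)$ is the sum of the principal $j\times j$ minors of $B+\operatorname{diag}(t)$. The minor on an index set $J$ with $|J|=j$ is $\prod_{i\in J}t_i$ plus terms of lower degree in $t$. So $c_j$ is a polynomial of degree $j$ whose top-degree part is the elementary symmetric polynomial $e_j(t)$. We want a common zero of $c_1,\dots,c_n$.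

**Step 3: find a common zero in projective space.** Homogenize $c_j$ with a new variable $t_0$ to a form $\tilde c_j(t_0,t_1,\dots,t_n)$ of degree $j\ge1$. The $n$ hypersurfaces $\tilde c_1=0,\dots,\tilde c_n=0$ in $\mathbb P^n(\mathbb C)$ have a common point by the projective dimension theorem (Hartshorne, *Algebraic Geometry*, Thm. I.7.2). In detail: that theorem says that if two projective varieties in $\mathbb P^n$ have dimensions $p$ and $q$ with $p+q\ge n$, they intersect, and every component of the intersection has dimension at least $p+q-n$. Hypersurface components have dimension $n-1$. So, starting from $\mathbb P^n$ and intersecting with one hypersurface at a time, after $i\le n$ steps there is a component of dimension at least $n-i\ge0$.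

**Step 4: the common point is not at infinity.** At a point with $t_0=0$, the form $\tilde c_j$ takes the value $e_j(t)$. So a common point with $t_0=0$ would satisfy $e_1(t)=\dots=e_n(t)=0$, which means $\prod_i(\lambda-t_i)=\lambda^n$. Then $t=0$, and all homogeneous coordinates would vanish, which is impossible. Hence $t_0\ne0$, and scaling to $t_0=1$ gives $t\in\mathbb C^n$ with $c_1(t)=\dots=c_n(t)=0$. Now $B+\operatorname{diag}(t)$ is an $H$-matrix with characteristic polynomial $\lambda^n$, so it is nilpotent. This proves the bound on $\nu(H)$, and the second sentence of (b) follows from (a).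

*Proof of (c).* For $n=1$ take $A=0$. For $n\ge2$ let $p=(1,\dots,1)^{\top}$ and $q=(1,\dots,1,-(n-1))^{\top}$ in $\mathbb C^n$. They have no zero entries, and $q^{\top}p=(n-1)-(n-1)=0$. Put $A=pq^{\top}$. All entries $p_iq_j$ are nonzero, so $A$ is a $K_n$-matrix, and $A^2=p(q^{\top}p)q^{\top}=0$. Hence $\nu(K_n)\le2$. For $m\ge2$, part (a) applies to complete graphs of any order, and $m=2$ gives the example.

*Proof of (d).* Exchange the roles of the two factors. By Step 1 of the proof of Proposition 6, with $H=P_m$ and with $P_{m+1}$ as the path along which the layers are counted, the copy of $P_m$ over an end vertex of $P_{m+1}$ covers $P_{m+1}\times P_m$. So $\rho(P_{m+1}\times P_m)\le m<m+1=|V(P_{m+1})|$. Thus "components of at most $m$ vertices" in (b) cannot be weakened to "at most $m+1$". $\blacksquare$
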